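\title{Closed polynomial ideals in the Hardy space of the polydisk}

\begin{abstract}
An ideal of $\mathbb C[z_1,\dots,z_n]$ is called closed if it is closed in the topology that the polynomials inherit from the Hardy space $H^2(\mathbb D^n)$. We prove the conjecture of Douglas and Paulsen for every $n\ge1$: each algebraic component of the zero variety of a proper closed ideal, embedded components included, meets the open polydisk. As a consequence, the closure of an arbitrary ideal is obtained by deleting the primary components whose varieties miss $\mathbb D^n$. The proof reduces to a prime ideal whose variety $V$ misses $\mathbb D^n$ and extends a fixed polynomial from $V$ to slightly larger polydisks with arbitrarily small Hardy norm. The extensions come from the Ohsawa--Takegoshi theorem with weights localized near $V\cap\overline{\mathbb D}^n$, and semialgebraic geometry keeps all constants under polynomial control.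
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, $n\ge1$, and $\mathcal P_n=\mathbb C[z_1,\dots,z_n]$. The Hardy space $H^2(\mathbb D^n)$ consists of the power series $f=\sum_\alpha a_\alpha z^\alpha$ with $\|f\|_{H^2}^2=\sum_\alpha|a_\alpha|^2<\infty$. If $f$ is holomorphic near $\overline{\mathbb D}^n$, then $\|f\|_{H^2}^2=\int_{\mathbb T^n}|f|^2\,d\theta$, where $d\theta$ is normalized Haar measure. Multiplication by $z_j$ is an isometry, so multiplication by a polynomial is bounded and $H^2(\mathbb D^n)$ is a $\mathcal P_n$-module. By the Cauchy--Schwarz inequality, the functionals $f\mapsto\partial^\alpha f(\lambda)$ are bounded for every $\lambda\in\mathbb D^n$ and every multi-index $\alpha$.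

For an ideal $\mathcal I$ of $\mathcal P_n$ let $[\mathcal I]$ be its closure in $H^2(\mathbb D^n)$, a closed submodule. The ideal $\mathcal I$ is \emph{closed} if $[\mathcal I]\cap\mathcal P_n=\mathcal I$, that is, if $\mathcal I$ can be recovered from the submodule that it generates. For $S\subset\mathcal P_n$ let $Z(S)\subset\mathbb C^n$ be the set of common zeros of the elements of $S$. Which ideals are closed?

For $n=1$ the answer is read off from the roots of a generator $p$. If all roots lie in $\mathbb D$, a polynomial in $[(p)]$ vanishes at each root to at least the same order as $p$, because the derivatives at points of $\mathbb D$ are bounded functionals; so it is divisible by $p$, and $(p)$ is closed. If $\lambda$ is a root with $|\lambda|\ge1$, put $F_N=\frac1N\sum_{k<N}(z/\lambda)^k$. Then $F_N(\lambda)=1$, so $(1-F_N)\,p/(z-\lambda)\in(p)$, and $\|F_N\|_{H^2}^2\le1/N$. Hence $p/(z-\lambda)\in[(p)]$, and $(p)$ is not closed. The Hardy space remembers the zeros inside the disk and forgets all others, including those on the circle.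

In several variables, roots with multiplicities are replaced by primary components. Recall that a proper ideal $\mathcal I'$ is \emph{primary} if $fg\in\mathcal I'$ and $f\notin\mathcal I'$ imply $g^k\in\mathcal I'$ for some $k$; its radical is then prime. Every proper ideal has an \emph{irredundant primary decomposition} $\mathcal I=\mathcal I_1\cap\dots\cap\mathcal I_s$: the $\mathcal I_j$ are primary, none can be omitted, and the primes $\mathfrak p_j=\sqrt{\mathcal I_j}$ are distinct. The $\mathfrak p_j$ are the \emph{associated primes} of $\mathcal I$. They do not depend on the decomposition; they are exactly the prime ideals of the form $(\mathcal I:s)=\{f: sf\in\mathcal I\}$ with $s\in\mathcal P_n$. Following Douglas, Paulsen, Sah and Yan, the \emph{algebraic components} of $Z(\mathcal I)$ are the varieties $Z(\mathcal I_j)=Z(\mathfrak p_j)$, $j=1,\dots,s$. One of them may be contained in another; such \emph{embedded} components are invisible in the set $Z(\mathcal I)$, but they cannot be ignored.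

\begin{example}\label{ex:embedded}
Let $n=2$ and $\mathcal I=(z_1^2,\,z_1(z_2-2))$. The set $Z(\mathcal I)=\{z_1=0\}$ is irreducible and meets $\mathbb D^2$. But $(\mathcal I:z_1)=(z_1,z_2-2)$ is an associated prime whose variety $\{(0,2)\}$ misses $\mathbb D^2$, and $\mathcal I$ is not closed: $z_1\notin\mathcal I$ because $1\notin(\mathcal I:z_1)$, while multiplying $z_1(z_2-2)$ by the Taylor polynomials of $1/(z_2-2)$ gives $z_1\in[\mathcal I]$.
\end{example}

Douglas, Paulsen, Sah and Yan proved that $\mathcal I$ is closed if each algebraic component of $Z(\mathcal I)$ meets $\mathbb D^n$. Douglas and Paulsen conjectured the converse: \emph{if a proper ideal $\mathcal I$ of $\mathcal P_n$ is closed, then each algebraic component of $Z(\mathcal I)$ meets $\mathbb D^n$.} Gelca proved this for $n=2$. The problem is stated in \cite{Sub}, where the general case is described as unknown.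

The converse is the natural guess: elements of $H^2(\mathbb D^n)$ are functions on the open polydisk, and nothing in their definition refers to a component that stays outside. The difficulty is a component that stays outside the open polydisk but touches its boundary, possibly along a large set and along several faces.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $n\ge1$ and let $\mathcal I\subsetneq\mathcal P_n$ be a closed ideal. Then $Z(\mathfrak p)\cap\mathbb D^n\neq\emptyset$ for every associated prime $\mathfrak p$ of $\mathcal I$.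
\end{theorem}

Thus the Douglas--Paulsen conjecture holds for all $n$. Combined with a local argument at the points of $\mathbb D^n$, Theorem~\ref{thm:A} determines the closure of every ideal.

\begin{theorem}\label{thm:B}
Let $\mathcal I=\mathcal I_1\cap\dots\cap\mathcal I_s$ be an irredundant primary decomposition of a proper ideal of $\mathcal P_n$. Then
\[
[\mathcal I]\cap\mathcal P_n=\bigcap_{j:\ Z(\mathcal I_j)\cap\mathbb D^n\ne\emptyset}\mathcal I_j ,
\]
where the empty intersection is $\mathcal P_n$. In particular:
\begin{enumerate}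
\item[(i)] $\mathcal I$ is closed if and only if every algebraic component of $Z(\mathcal I)$ meets $\mathbb D^n$;
\item[(ii)] $\mathcal I$ is dense in $H^2(\mathbb D^n)$ if and only if $Z(\mathcal I)\cap\mathbb D^n=\emptyset$.
\end{enumerate}
More generally, let $\tau$ be a topology on $\mathcal P_n$ such that every sequence of polynomials that converges in $H^2(\mathbb D^n)$ to a polynomial $\tau$-converges to the same polynomial, and such that $f\mapsto\partial^\alpha f(\lambda)$ is $\tau$-continuous for all $\lambda\in\mathbb D^n$ and all $\alpha$. Then the $\tau$-closure of $\mathcal I$ in $\mathcal P_n$ is the same ideal. Examples are the topologies of $H^p(\mathbb D^n)$ and of the Bergman space $A^p(\mathbb D^n)$ for $0<p\le2$, and the topology of uniform convergence on compact subsets of $\mathbb D^n$.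
\end{theorem}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:A} to an extension problem on the variety of a prime ideal. Section~\ref{sec:models} solves this problem by hand in a model case and describes the general construction, which occupies Sections~\ref{sec:tools}--\ref{sec:end}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.

\subsection{Conventions}
On $\mathbb C^m$, $|\cdot|$ is the maximum norm, distances are taken in it, and $\operatorname{dist}(\cdot,\emptyset)=+\infty$. Lebesgue measure is $\mathcal L$. We write $\rho\mathbb D^n=\{|z|<\rho\}$, $2\overline{\mathbb D}^n=\{|z|\le2\}$, and $\mathcal O(X)$ for the holomorphic functions on $X$. For $J\subset\{1,\dots,n\}$, $\pi_J:\mathbb C^n\to\mathbb C^J$ is the coordinate projection, $x_J=\pi_J(x)$, $z_J=(z_j)_{j\in J}$, and $dz_J$ is the wedge product of the $dz_j$, $j\in J$, in increasing order. ``Psh'' means plurisubharmonic. The letter $C$ denotes constants that may depend on the ideal and on the algebraic choices made along the way, but not on the small parameters $\varepsilon,t,\eta,\delta$.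

\section{Reduction to an extension problem}\label{sec:reduction}

\begin{lemma}\label{lem:primes}
Every associated prime of a proper closed ideal is closed.
\end{lemma}

\begin{proof}
Let $\mathcal I$ be closed and $\mathfrak p=(\mathcal I:s)$. If $f_k\in\mathfrak p$ and $f_k\to f\in\mathcal P_n$ in $H^2$, then $sf_k\in\mathcal I$ and $sf_k\to sf$. So $sf\in[\mathcal I]\cap\mathcal P_n=\mathcal I$, and $f\in\mathfrak p$.
\end{proof}

Theorem~\ref{thm:A} therefore follows from the next statement, which says that a prime ideal without zeros in $\mathbb D^n$ is not closed.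

\begin{theorem}\label{thm:prime}
Let $\mathfrak q$ be a prime ideal of $\mathcal P_n$ with $Z(\mathfrak q)\cap\mathbb D^n=\emptyset$. Then there is $f\in\mathcal P_n\setminus\mathfrak q$ with $f\in[\mathfrak q]$.
\end{theorem}

We need only one such $f$, and we are free to choose it; this freedom will be used to discard all degenerate points of the variety. From now on $\mathfrak q$ is as in Theorem~\ref{thm:prime},
\[
V=Z(\mathfrak q),\qquad d=\dim V,\qquad K=V\cap\overline{\mathbb D}^n .
\]
Since $V\neq\mathbb C^n$, we have $d\le n-1$. The next lemma turns membership in $[\mathfrak q]$ into a statement about functions on $V$.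

\begin{lemma}\label{lem:vanishing}
Let $\rho>1$ and let $G\in\mathcal O(\rho\mathbb D^n)$ vanish on $V\cap\rho\mathbb D^n$. Then $G\in[\mathfrak q]$. Consequently, if $f\in\mathcal P_n$ and for arbitrarily small $\varepsilon>0$ there is $F_\varepsilon\in\mathcal O((1+\varepsilon)\mathbb D^n)$ with $F_\varepsilon=f$ on $V\cap(1+\varepsilon)\mathbb D^n$ and $\|F_\varepsilon\|_{H^2}\to0$, then $f\in[\mathfrak q]$.
\end{lemma}

\begin{proof}
Let $Q_1,\dots,Q_e$ generate $\mathfrak q$ and let $\mathcal O_x$ be the ring of germs of holomorphic functions at $x\in\rho\mathbb D^n$. We claim that the germ $G_x$ lies in $\mathfrak q\mathcal O_x$. If $x\notin V$, some $Q_l$ is a unit of $\mathcal O_x$. Let $x\in V$. By a theorem of Chevalley, the completion of a local ring of a reduced finitely generated $\mathbb C$-algebra is reduced. The completion of the local ring of $\mathcal P_n/\mathfrak q$ at $x$ is also the completion of $\mathcal O_x/\mathfrak q\mathcal O_x$, and a Noetherian local ring embeds in its completion. So $\mathfrak q\mathcal O_x$ is a radical ideal.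 By R\"uckert's Nullstellensatz, a germ that vanishes on the zero set of an ideal of $\mathcal O_x$ lies in its radical. This proves the claim.

The sheaf map $\mathcal O^e\to\mathfrak q\mathcal O$, $(G_l)\mapsto\sum_lQ_lG_l$, is onto and has coherent kernel. By Cartan's Theorem~B on the polydisk it is onto on global sections, so $G=\sum_lQ_lG_l$ with $G_l\in\mathcal O(\rho\mathbb D^n)$. The Taylor polynomials of $G_l$ converge uniformly on $\overline{\mathbb D}^n$, hence $G\in[\mathfrak q]$. For the last statement apply this to $G=f-F_\varepsilon$ and let $\varepsilon\to0$.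
\end{proof}

The $L^2$ theorems that produce extensions estimate volume integrals, not integrals over the torus. Passing from one to the other costs the reciprocal of the room left in each variable.

\begin{lemma}\label{lem:volume}
Let $\eta_1,\dots,\eta_n>0$, $X=\{z:|z_j|<1+\eta_j\ \text{for all }j\}$ and $F\in\mathcal O(X)$. Then
\[
\|F\|_{H^2}^2\le(2\pi)^{-n}\prod_{j=1}^n\eta_j^{-1}\int_X|F|^2\,d\mathcal L .
\]
\end{lemma}

\begin{proof}
If $F=\sum a_\alpha z^\alpha$ and $1<\rho_j<1+\eta_j$, then $\int_{\mathbb T^n}|F(\rho_1z_1,\dots,\rho_nz_n)|^2d\theta=\sum|a_\alpha|^2\rho^{2\alpha}\ge\|F\|_{H^2}^2$. Integrate against $\prod_j2\pi\rho_j\,d\rho_j$ over these $\rho$ and use $\int_1^{1+\eta_j}\rho_j\,d\rho_j\ge\eta_j$.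
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime} for $d=0$]
Here $V=\{\lambda\}$, $\mathfrak q$ is the maximal ideal of $\lambda$, and $|\lambda_j|\ge1$ for some $j$. The polynomial $F_N=\frac1N\sum_{k<N}(z_j/\lambda_j)^k$ satisfies $F_N(\lambda)=1$, so $1-F_N\in\mathfrak q$, and $\|F_N\|_{H^2}^2\le1/N$. Hence $1\in[\mathfrak q]$.
\end{proof}

\begin{remark}\label{rem:easy}
Two more cases are short. If $K=\emptyset$, then $V$ misses $(1+\varepsilon)\mathbb D^n$ for small $\varepsilon$, and Lemma~\ref{lem:vanishing} with $G=1$ gives $1\in[\mathfrak q]$. Next, suppose that $\mathfrak q$ contains a polynomial $p$ without zeros in $\mathbb D^n$. For $z\in\mathbb T^n$ write $p(\zeta z)=p(0)\prod_l(1-b_l\zeta)$ with $|b_l|\le1$ and at most $\deg p$ factors. For $0<\rho<1$ we have $|1-b_l|\le|1-\rho b_l|+(1-\rho)|b_l|\le2|1-\rho b_l|$, so $|p(z)/p(\rho z)|\le2^{\deg p}$ on $\mathbb T^n$. The functions $p(z)/p(\rho z)$ lie in $[\mathfrak q]$ by Lemma~\ref{lem:vanishing} and tend to $1$ almost everywhere on $\mathbb T^n$ as $\rho\to1$, so $1\in[\mathfrak q]$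 by dominated convergence. This applies when $d=n-1$, since $\mathfrak q$ is then principal. The first case that is not covered by $d=0$ or $d=n-1$ is a curve in $\mathbb C^3$. The proof below does not use this remark.
\end{remark}

\emph{From now on $d\ge1$, and so $n\ge2$.} We shall construct $f$ and $F_\varepsilon$ as in Lemma~\ref{lem:vanishing}.

\section{Model cases and the plan of the proof}\label{sec:models}

\begin{example}[The basic count]\label{ex:circle}
Let $V=\{z_1z_2=1\}\subset\mathbb C^2$. Then $K$ is the circle $M=\{(s,\bar s):s\in\mathbb T\}$ in the torus $\mathbb T^2$. Let $0<\varepsilon\le1$, $X=(1+\varepsilon)\mathbb D^2$, and define $\delta$ by $1+\delta=(1+\varepsilon)^4$, so that $4\varepsilon\le\delta\le15\varepsilon$. The function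
\[
F_\varepsilon=\Bigl(\frac{\delta}{1+\delta-z_1z_2}\Bigr)^2=\frac{\delta^2}{(1+\delta)^2}\sum_{k\ge0}(k+1)\frac{(z_1z_2)^k}{(1+\delta)^k}
\]
is holomorphic on $X$ and equals $1$ on $V$. The monomials are orthogonal in $L^2(X)$ and $\int_X|z_1z_2|^{2k}d\mathcal L=\pi^2(1+\delta)^{k+1}/(k+1)^2$. Hence
\[
\int_X|F_\varepsilon|^2d\mathcal L=\frac{\pi^2\delta^4}{(1+\delta)^3}\sum_{k\ge0}(1+\delta)^{-k}=\frac{\pi^2\delta^3}{(1+\delta)^2},
\]
and Lemma~\ref{lem:volume} gives $\|F_\varepsilon\|_{H^2}^2\le C\varepsilon^{-2}\delta^3\le C\varepsilon$.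

The factor $\delta^3$ is a product $\delta\cdot\delta^2$. The set $V\cap X$ projects onto the annulus $(1+\varepsilon)^{-1}<|z_1|<1+\varepsilon$, whose area is comparable to $\delta$: \emph{$V\cap X$ stays close to $M$}. And $F_\varepsilon$ is concentrated where $|z_1z_2-1|\le C\delta$, a disk of area comparable to $\delta^2$ transversal to $V$: \emph{the extension decays away from $M$}. The rate of decay matters. For the first power $\delta/(1+\delta-z_1z_2)$ the same computation gives a volume integral of at least $\pi^2\delta^2/(1+\delta)$, and Lemma~\ref{lem:volume} gives nothing.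
\end{example}

In general, $M$ will be an $r$-dimensional submanifold of a torus $\mathbb T^J$ with $|J|=r+c$. The variety has measure $\delta^r$ near $M$, the $c$ transversal directions give $\delta^{2c}$, and Lemma~\ref{lem:volume} costs $\varepsilon^{-r-c}$. For $\delta$ comparable to $\varepsilon$ the product is $\varepsilon^c$, which tends to $0$ because $c\ge1$. The next examples show what has to be added to this count.

\begin{example}[Idle variables]\label{ex:line}
Let $V=\{z_1=1\}\subset\mathbb C^2$, so $K=\{1\}\times\overline{\mathbb D}$. Only the variable $z_1$ keeps $V$ out of $\mathbb D^2$: here $J=\{1\}$, $M=\{1\}$, $r=0$, $c=1$. On $\{|z_1|<1+\varepsilon,\ |z_2|<1+\eta\}$ the count is $\varepsilon^{-1}\eta^{-1}\delta^2$, which does not tend to $0$ if $\eta=\varepsilon$ and $\delta\ge\varepsilon$. The variables outside $J$ must be given more room: $\eta$ will be a small power of $\varepsilon$.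
\end{example}

\begin{example}[Thin contact]\label{ex:point}
Let $V=\{z_1+z_2=2\}$, so $K=\{(1,1)\}$. For $x=(1+s,1-s)\in V\cap(1+\eta)\mathbb D^2$ with $\eta\le1$ we have $2+2|s|^2=|1+s|^2+|1-s|^2<2(1+\eta)^2$, so $|s|^2<3\eta$; and the points with $s$ imaginary, $|s|^2<2\eta$, do lie in $(1+\eta)\mathbb D^2$. So $V\cap(1+\eta)\mathbb D^2$ reaches to distance $\sqrt\eta$, not $\eta$, from $K$, and the basic count fails. But now $h=z_1-1\notin\mathfrak q$ vanishes on $K$, and $|h^N|\le(3\eta)^{N/2}$ on $V\cap(1+\eta)\mathbb D^2$. Any $L^2$ extension of $h^N$ with a constant independent of $\eta$ beats the loss $\eta^{-2}$ once $N$ is large. So contact along a set on which some $h\notin\mathfrak q$ vanishes is handled by the choice of $f$.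
\end{example}

\begin{example}[A space curve]\label{ex:curve}
Let $b(s)=(4s-1)/(4-s)$ and
\[
V=\{2z_1z_3=1,\ z_2(4-z_1)=4z_3(2-z_3)\}=\Bigl\{\Bigl(s,\frac{b(s)}{s^2},\frac1{2s}\Bigr):s\in\mathbb C\setminus\{0,4\}\Bigr\},
\]
an irreducible curve in $\mathbb C^3$. A point of $K$ has $\rho=|s|\in[\frac12,1]$ and $|b(s)|\le\rho^2$. From $|4-s|^2-|4s-1|^2=15(1-\rho^2)$ and $|4-s|\ge4-\rho$ we get $|b(s)|\ge|b(\rho)|$, and $b(\rho)-\rho^2=(\rho-1)(\rho^2-3\rho+1)/(4-\rho)>0$ for $\frac12\le\rho<1$. So $K$ is the circle $|s|=1$, on which $|z_1|=|z_2|=1$ and $|z_3|=\frac12$, and $V\cap\mathbb D^3=\emptyset$. The circle $K$ is Zariski dense in $V$, so it cannot be discarded as in Example~\ref{ex:point}. The values $s=\frac14,\frac34,2$ give the points $(\frac14,0,2)$, $(\frac34,\,\cdot\,,\frac23)$, $(2,\frac78,\frac14)$, so all three projections of $V$ to two coordinates meet the bidisk. Along $K$ the relevant variables are $J=\{1,2\}$, but $\pi_J(V)$ stays out of $\mathbb D^J$ only near $\pi_J(K)$, and the construction has to be localized there.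
\end{example}

The plan is as follows. Section~\ref{sec:extension} proves an extension theorem from $V$ to a polydisk, with a psh weight $\varphi$ and a gain $\delta^2$ for each chosen transversal direction; it replaces the explicit formula of Example~\ref{ex:circle}. Section~\ref{sec:geometry} shows that, outside the zero set of a polynomial $h\notin\mathfrak q$, every point of $K$ lies over a manifold $M_J\subset\mathbb T^J$ near which $V$ behaves as in Example~\ref{ex:circle}. The constants in this description degenerate as $h\to0$; Section~\ref{sec:uniform} shows that on $\{|h|\ge t\}$ they grow at most like a power of $1/t$. Different parts of $K$ may need different sets $J$, so Section~\ref{sec:splitting} splits $h^N|_V$ into holomorphic pieces, one concentrated over each $M_J$ and one that is small. Section~\ref{sec:end} extends each piece and carries out the count.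

\section{Tools}\label{sec:tools}

\subsection{Algebraic varieties}\label{sub:alg}
Let $W=Z(\mathfrak p)\subset\mathbb C^m$ with $\mathfrak p$ prime. By the Nullstellensatz, $\mathfrak p$ is the ideal of all polynomials that vanish on $W$. The dimension $r$ of $W$ is the transcendence degree of the field $\mathbb C(W)$ of fractions of $\mathbb C[z]/\mathfrak p$. The set $\operatorname{Reg}W$ of points at which the differentials of the elements of $\mathfrak p$ span a space of dimension $m-r$ is the complement in $W$ of a proper Zariski closed subset; near such a point $w$, $W$ is an $r$-dimensional complex submanifold and $T_wW$ is the common kernel of the differentials $dQ(w)$, with $Q$ running over generators of $\mathfrak p$. As an analytic set, $W$ has dimension $r$ at each of its points, and the complement of a proper Zariski closed subset is dense in $W$ in the Euclidean topology.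

A subset $S\subset V$ is \emph{thin} if some polynomial $h\notin\mathfrak q$ vanishes on $S$. Finite unions of thin sets are thin, because a product of elements outside the prime $\mathfrak q$ is outside $\mathfrak q$.

\subsection{Two $L^2$ theorems}
For a form $g$ of bidegree $(m,0)$ on an $m$-dimensional complex manifold put $|g|^2=i^{m^2}g\wedge\bar g$. This is a nonnegative measure that needs no metric: if $g=u\,d\zeta_1\wedge\dots\wedge d\zeta_m$ in local coordinates, then $|g|^2=2^m|u|^2d\mathcal L(\zeta)$. We use that a closed complex submanifold of $X\setminus\{h=0\}$, with $X$ a polydisk and $h$ a polynomial, is Stein.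

\begin{theorem}[Ohsawa--Takegoshi \cite{OT}]\label{thm:OT}
Let $\mathcal X$ be a Stein manifold of dimension $m$, $\psi$ a psh function on $\mathcal X$, and $s\in\mathcal O(\mathcal X)$ with $ds\not\equiv0$ on every branch of $\mathcal Y=s^{-1}(0)$. Let $\mathcal Y_0=\{x\in\mathcal Y:ds(x)\neq0\}$ and let $g$ be a holomorphic $(m-1)$-form on $\mathcal Y_0$ with $\int_{\mathcal Y_0}e^{-\psi}|g|^2<\infty$. Then there is a holomorphic $m$-form $G$ on $\mathcal X$ with $G=g\wedge ds$ at the points of $\mathcal Y_0$ and
\[
\int_{\mathcal X}e^{-\psi}(1+|s|^2)^{-2}|G|^2\le1620\pi\int_{\mathcal Y_0}e^{-\psi}|g|^2 .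
\]
\end{theorem}

What matters is that the constant is universal, that $\psi$ is arbitrary, and that $s$ need not be bounded: we shall take $s=P/\delta$ with $\delta$ small.

For a K\"ahler form $\omega$ we normalize norms of forms so that $d\zeta_j,d\bar\zeta_j$ are orthonormal at a point where $\omega=i\sum_jd\zeta_j\wedge d\bar\zeta_j$, and put $dV_\omega=\omega^d/d!$ in dimension $d$. Then $|g|_\omega^2\,dV_\omega=|g|^2$ for every $(d,0)$-form $g$.

\begin{lemma}\label{lem:dbar}
Let $\mathcal Y$ be a Stein manifold of dimension $d$, $\Omega$ a holomorphic $d$-form without zeros, $\nu=|\Omega|^2$, $\psi$ a smooth strictly psh function and $\omega=i\partial\bar\partial\psi$. Let $\beta$ be a smooth $\bar\partial$-closed $(0,1)$-form with $\int|\beta|_\omega^2e^{-\psi}d\nu<\infty$. Then there is a function $u$ with $\bar\partial u=\beta$ and $\int|u|^2e^{-\psi}d\nu\le\int|\beta|_\omega^2e^{-\psi}d\nu$.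
\end{lemma}

\begin{proof}
The metric $\omega$ need not be complete. A Stein manifold carries a complete K\"ahler metric $\omega_0$, and $\omega'=\omega_0+\omega$ is again complete and K\"ahler. Let $v=\beta\wedge\Omega$ and let $A=[i\partial\bar\partial\psi,\Lambda_{\omega'}]$ be the curvature operator on $(d,1)$-forms, where $\Lambda_{\omega'}$ is the adjoint of the wedge product with $\omega'$. The $L^2$ existence theorem for complete K\"ahler metrics \cite[Thm.~4.1]{Dem} gives a $(d,0)$-form $U$ with $\bar\partial U=v$ and $\int|U|_{\omega'}^2e^{-\psi}dV_{\omega'}\le\int\langle A^{-1}v,v\rangle_{\omega'}e^{-\psi}dV_{\omega'}$. At a point choose coordinates with $\omega'=i\sum d\zeta_j\wedge d\bar\zeta_j$ and $\omega=i\sum\gamma_jd\zeta_j\wedge d\bar\zeta_j$, $0<\gamma_j\le1$. The operator $A$ multiplies $d\bar\zeta_j\wedge\Omega$ by $\gamma_j$, and $|d\bar\zeta_j|_\omega^2=\gamma_j^{-1}$. So for $\beta=\sum\beta_jd\bar\zeta_j$,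
\[
\langle A^{-1}v,v\rangle_{\omega'}dV_{\omega'}=\sum_j\gamma_j^{-1}|\beta_j|^2\,|\Omega|^2_{\omega'}dV_{\omega'}=|\beta|_\omega^2\,d\nu .
\]
As $\gamma_j\le1$, this also dominates $|v|^2_{\omega'}dV_{\omega'}$, so $v$ is square integrable for $\omega'$ and $e^{-\psi}$. Write $U=u\Omega$. Then $\bar\partial u\wedge\Omega=\beta\wedge\Omega$, so $\bar\partial u=\beta$, and $|U|^2_{\omega'}dV_{\omega'}=|u|^2d\nu$.
\end{proof}

\subsection{Semialgebraic sets}
A subset of $\mathbb R^m$ is \emph{semialgebraic} if it is a finite union of sets defined by finitely many polynomial equations and strict inequalities; a function is semialgebraic if its graph is. We identify $\mathbb C^m$ with $\mathbb R^{2m}$. The following facts are from \cite{BCR}.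
\begin{enumerate}
\item[(S1)] (Tarski--Seidenberg.) A set defined by a first-order formula whose atoms are polynomial equations and inequalities, and whose quantified variables range over semialgebraic sets, is semialgebraic. In particular, closures and projections of semialgebraic sets are semialgebraic.
\item[(S2)] A semialgebraic set $S$ is a finite disjoint union of Nash submanifolds (smooth semialgebraic submanifolds), each semialgebraically diffeomorphic to an open cube. The largest dimension of a piece is $\dim_{\mathbb R}S$; it is monotone under inclusion, and the dimension of a finite union is the maximum of the dimensions. We put $\dim\emptyset=-1$.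
\item[(S3)] $\dim_{\mathbb R}(\overline S\setminus S)<\dim_{\mathbb R}S$ for $S\ne\emptyset$.
\item[(S4)] $\dim_{\mathbb R}S$ is the Krull dimension of the ring of polynomial functions on $S$.
\item[(S5)] A semialgebraic function on $(0,t_1)$ is bounded by $t^{-k}$ for some $k$ and all small $t$.
\end{enumerate}

\begin{lemma}\label{lem:dim}
Let $S\subset\mathbb C^m$ be semialgebraic. The complex Zariski closure of $S$ has complex dimension at most $\dim_{\mathbb R}S$. If $S\subset\mathbb T^m$, equality holds.
\end{lemma}

\begin{proof}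
Let $S\neq\emptyset$, write $z=u+iv$, let $\mathfrak a\subset\mathbb R[u,v]$ be the ideal of $S$, and let $B=\mathbb C[u,v]/(\mathfrak a+i\mathfrak a)$. The ring $B$ is an integral extension of $\mathbb R[u,v]/\mathfrak a$, so $\dim B=\dim_{\mathbb R}S$ by (S4). A polynomial $p(z)=p_1+ip_2$ with $p_1,p_2\in\mathbb R[u,v]$ maps to $0$ in $B$ if and only if $p_1,p_2\in\mathfrak a$, that is, if and only if $p$ vanishes on $S$. So the coordinate ring $A$ of the Zariski closure of $S$ is a subalgebra of $B$. The dimension of a finitely generated $\mathbb C$-algebra is the maximal number of algebraically independent elements, so $\dim A\le\dim B$. If $S\subset\mathbb T^m$, then $(u_j-iv_j)z_j=1$ in $B$. So $B$ is generated by $A$ and the inverses of the $z_j$; it is a quotient of a localization of $A$, and $\dim B\le\dim A$.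
\end{proof}

\section{Adapted coordinates and extension from $V$}\label{sec:extension}

Theorem~\ref{thm:OT} extends from a hypersurface, while $V$ has codimension $n-d$ and need not be a complete intersection. We therefore put $V$ inside a complete intersection whose equations each involve one dependent variable, and extend across one equation at a time. To gain in the directions transversal to $\pi_J(V)$, the corresponding equations must depend on $z_J$ only; so we make one such choice for every $J$.

\subsection{The equations $P^J_k$}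
For $J\subset\{1,\dots,n\}$, $J\neq\emptyset$, let $\mathfrak q_J=\mathfrak q\cap\mathbb C[z_J]$, a prime ideal, and
\[
W_J=Z(\mathfrak q_J)\subset\mathbb C^J,\qquad r_J=\dim W_J,\qquad c_J=|J|-r_J .
\]
The variety $W_J$ contains $\pi_J(V)$ (it is its Zariski closure), and $\mathbb C(W_J)$ is the subfield of $\mathbb C(V)$ generated by $z_J$. If $S'\subset W_J$ is not Zariski dense in $W_J$, some polynomial in $\mathbb C[z_J]\setminus\mathfrak q$ vanishes on $S'$. Thus
\begin{equation}\label{eq:thinpull}
S'\subset W_J\ \text{not Zariski dense in }W_J\ \Longrightarrow\ V\cap\pi_J^{-1}(S')\ \text{thin}.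
\end{equation}

For every $J$, including $J=\emptyset$, choose $I'_J\subset J$ such that $z_{I'_J}$ is a transcendence basis of the field generated by $z_J$ in $\mathbb C(V)$ (so $I'_\emptyset=\emptyset$, and $|I'_J|=r_J$ otherwise), and extend it to $I_J\supset I'_J$ with $z_{I_J}$ a transcendence basis of $\mathbb C(V)$, $|I_J|=d$. Then $I_J\cap J=I'_J$, since each $z_k$ with $k\in J$ is algebraic over $\mathbb C(z_{I'_J})$. For $k\notin I_J$ choose
\[
0\ne P^J_k\in\mathfrak q\cap\mathbb C[z_{I'_J},z_k]\quad\text{if }k\in J,\qquad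
0\ne P^J_k\in\mathfrak q\cap\mathbb C[z_{I_J},z_k]\quad\text{if }k\notin J,
\]
of minimal degree in $z_k$ among the nonzero elements of the intersection, and put $D^J_k=\partial P^J_k/\partial z_k$. Since $\mathfrak q\cap\mathbb C[z_{I_J}]=0$, the degree of $P^J_k$ in $z_k$ is positive. So $D^J_k$ is nonzero, lies in the same polynomial ring, and has smaller degree in $z_k$; by minimality $D^J_k\notin\mathfrak q$. Let
\[
\Delta_J=\prod_{k\notin I_J}D^J_k,\qquad\Delta=\prod_{J\subset\{1,\dots,n\}}\Delta_J,\qquad V^\circ=V\setminus\{\Delta=0\} .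
\]
Then $\Delta\notin\mathfrak q$. Note that the $c_J$ polynomials $P^J_k$ with $k\in J\setminus I'_J$ belong to $\mathfrak q_J$.

\begin{lemma}\label{lem:coords}
Let $J\subset\{1,\dots,n\}$.
\begin{enumerate}
\item[(a)] For every set $E$ of indices disjoint from $I_J$, the set $Y^J_E=\{\Delta\neq0,\ P^J_k=0\text{ for }k\in E\}$ is a closed complex submanifold of $\{\Delta\ne0\}$ on which the $z_j$, $j\notin E$, are local coordinates.
\item[(b)] If $E$ is the complement of $I_J$, then $V^\circ$ is open and closed in $Y^J_E$. So $V^\circ$ is a $d$-dimensional manifold with local coordinates $z_{I_J}$.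
\item[(c)] If $J\neq\emptyset$, $x\in V^\circ$ and $x_J\in\operatorname{Reg}W_J$, then $\pi_J(T_xV)=T_{x_J}W_J$.
\item[(d)] Let $\nu_J=2^{-d}|dz_{I_J}|^2$ be the pullback of Lebesgue measure under $z_{I_J}:V^\circ\to\mathbb C^{I_J}$. Then $\nu_J(S)\le C\mathcal L(\pi_{I_J}(S))$ for Borel sets $S\subset V^\circ$.
\item[(e)] If $h$ is a polynomial multiple of $\Delta$ with $|h|\le1$ on $2\overline{\mathbb D}^n$, then $\nu_J\le C|h|^{-2d}\nu_\emptyset$ on $V\cap2\overline{\mathbb D}^n\cap\{h\neq0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}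
(a) Since $P^J_k$ involves only $z_{I_J}$ and $z_k$, the matrix $(\partial P^J_k/\partial z_{k'})_{k,k'\in E}$ is diagonal with entries $D^J_k$, which do not vanish where $\Delta\ne0$. Apply the implicit function theorem.

(b) $V^\circ$ is a closed analytic subset of the $d$-dimensional manifold $Y^J_E$ and has dimension $d$ at each point, so it is a union of connected components.

(c) The elements of $\mathfrak q_J$ vanish on $V$, so $\pi_J(T_xV)\subset T_{x_J}W_J$. By (b), $T_xV$ projects onto $\mathbb C^{I_J}$, hence onto $\mathbb C^{I'_J}$; this map factors through $\pi_J$, so $\dim\pi_J(T_xV)\ge r_J=\dim T_{x_J}W_J$.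

(d) Fix $\xi\in\mathbb C^{I_J}$. If $x\in V^\circ$ lies over $\xi$, then $x_k$ is a root of $P^J_k(\xi,\cdot)$, which is not the zero polynomial because $D^J_k(x)\neq0$. So the fibers of the local biholomorphism $z_{I_J}$ have at most $\prod_k\deg P^J_k$ points.

(e) Let $I=I_\emptyset$. For $k\notin I$, differentiating $P^\emptyset_k=0$ along $V^\circ$ gives $D^\emptyset_k\,dz_k=-\sum_{j\in I}\partial_jP^\emptyset_k\,dz_j$. On $2\overline{\mathbb D}^n$ we have $|h|\le C|D^\emptyset_k|$ and $|h|\le1$, so every $dz_k$, $1\le k\le n$, is a combination of the $dz_j$, $j\in I$, with coefficients bounded by $C/|h|$. Taking the wedge product of $d$ of them gives $dz_{I_J}=g\,dz_I$ with $|g|\le C|h|^{-d}$, and $\nu_J=|g|^2\nu_\emptyset$.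
\end{proof}

\subsection{The extension theorem}

\begin{proposition}\label{prop:ext}
Let $h\notin\mathfrak q$ be a polynomial multiple of $\Delta$ and $V^*=V\setminus\{h=0\}$. Fix $J\subset\{1,\dots,n\}$. Let $X$ be a polydisk centered at $0$, $\varphi$ a continuous psh function on $X$, $\delta_k>0$ for $k\notin I_J$, and $f\in\mathcal O(V^*\cap X)$ with $\int_{V^*\cap X}|f|^2e^{-\varphi}d\nu_J<\infty$. Then there is $F\in\mathcal O(X)$ with $F=\Delta_Jf$ on $V^*\cap X$ and
\[
\int_X|F|^2e^{-\varphi}\prod_{k\notin I_J}\Bigl(1+\frac{|P^J_k|^2}{\delta_k^2}\Bigr)^{-2}d\mathcal L\le C_n\prod_{k\notin I_J}\delta_k^2\int_{V^*\cap X}|f|^2e^{-\varphi}d\nu_J ,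
\]
where $C_n$ depends only on $n$.
\end{proposition}

A small $\delta_k$ gains the factor $\delta_k^2$, at the price that the left side controls $F$ only where $|P^J_k|\le C\delta_k$. In Section~\ref{sec:end} the weight $e^{-\varphi}$ will be large enough elsewhere to make up for this.

\begin{proof}
Drop the index $J$, list the complement of $I$ as $k_1,\dots,k_{n-d}$, and write $P_l,D_l,\delta_l$ for $P_{k_l},D_{k_l},\delta_{k_l}$. For $0\le l\le n-d$ let
\[
Y_l=\{z\in X:h\neq0,\ P_{l+1}=\dots=P_{n-d}=0\},\qquad\Omega_l=dz_I\wedge dz_{k_1}\wedge\dots\wedge dz_{k_l},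
\]
\[
\psi_l=\varphi+2\sum_{l'\le l}\log\bigl(1+|P_{l'}|^2/\delta_{l'}^2\bigr).
\]
By Lemma~\ref{lem:coords}(a), $Y_l$ is a Stein manifold of dimension $d+l$ with local coordinates $z_I,z_{k_1},\dots,z_{k_l}$, so $\Omega_l$ is a top-degree form without zeros on $Y_l$. The set $Y_{l-1}$ is the zero set of $P_l$ in $Y_l$, and $dP_l\neq0$ on $Y_l$ because $\partial P_l/\partial z_{k_l}=D_l\neq0$. Each $\psi_l$ is psh.

Let $u_0=f$ on $V^*\cap X$ and $u_0=0$ on the rest of $Y_0$; it is holomorphic by Lemma~\ref{lem:coords}(b). Suppose that $u_{l-1}\in\mathcal O(Y_{l-1})$ is given with $\int e^{-\psi_{l-1}}|u_{l-1}\Omega_{l-1}|^2<\infty$. Apply Theorem~\ref{thm:OT} on each component of $Y_l$ that meets $Y_{l-1}$, with $s=P_l/\delta_l$, $\psi=\psi_{l-1}$ and $g=u_{l-1}\Omega_{l-1}$, and take $G=0$ on the other components. Define $u_l\in\mathcal O(Y_l)$ by $u_l\Omega_l=\delta_lG$. Since $e^{-\psi_l}=e^{-\psi_{l-1}}(1+|s|^2)^{-2}$,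
\[
\int_{Y_l}e^{-\psi_l}|u_l\Omega_l|^2\le1620\pi\,\delta_l^2\int_{Y_{l-1}}e^{-\psi_{l-1}}|u_{l-1}\Omega_{l-1}|^2 .
\]
At the points of $Y_{l-1}$ we have $u_l\Omega_l=u_{l-1}\Omega_{l-1}\wedge dP_l=u_{l-1}D_l\,\Omega_l$, because $dP_l-D_l\,dz_{k_l}$ is a combination of the $dz_j$, $j\in I$. So $u_l=D_lu_{l-1}$ on $Y_{l-1}$.

The function $F=u_{n-d}$ is holomorphic on $Y_{n-d}=X\setminus\{h=0\}$ and equals $\Delta_Jf$ on $V^*\cap X$. Since $|u_0\Omega_0|^2=2^d|f|^2\nu_J$ and $|F\Omega_{n-d}|^2=2^n|F|^2\mathcal L$, the chain of inequalities gives the estimate with $C_n=(1620\pi)^n$. The weight $e^{-\psi_{n-d}}$ is continuous and positive on $X$, so $F$ is locally square integrable on $X$, and such a function extends holomorphically across the analytic set $\{h=0\}$, which has measure zero.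
\end{proof}

\section{How $V$ touches the closed polydisk}\label{sec:geometry}

\subsection{The manifolds $M_J$}
Let $J\ne\emptyset$ and $S_J=W_J\cap\mathbb T^J$. By the equality case of Lemma~\ref{lem:dim}, $\dim_{\mathbb R}S_J\le r_J$. We first isolate the points at which $S_J$ is a manifold of this maximal dimension, as in Example~\ref{ex:circle} and unlike Example~\ref{ex:point}.

Fix a partition of $S_J$ as in (S2). For a piece $A$, the set $S_J\setminus\overline{S_J\setminus A}$ is the interior of $A$ relative to $S_J$. Let $S_J^0$ be the union of these sets over the pieces $A$ of dimension $r_J$. Then $S_J^0$ is semialgebraic and open in $S_J$, and near each of its points $S_J$ is an $r_J$-dimensional submanifold of $\mathbb T^J$. A point of $S_J\setminus S_J^0$ lies in a piece of dimension less than $r_J$, or in $A\cap\overline{A'}\subset\overline{A'}\setminus A'$ for two distinct pieces $A,A'$. By (S3), $\dim_{\mathbb R}(S_J\setminus S_J^0)<r_J$. Let $S_J^1=S_J^0\cap\operatorname{Reg}W_J$, which is semialgebraic and open in $S_J$ (and may be empty).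 By Lemma~\ref{lem:dim}, $S_J\setminus S^1_J$ is contained in the union of two proper Zariski closed subsets of the irreducible variety $W_J$, so
\begin{equation}\label{eq:S1}
S_J\setminus S_J^1\ \text{is not Zariski dense in }W_J .
\end{equation}

The tangent space of $\mathbb T^J$ at $w$ is $\{(iw_j\xi_j)_j:\xi\in\mathbb R^J\}$, where $\xi_j$ is the angular velocity of the $j$th coordinate. For $w\in S_J^1$ let $R_w\subset\mathbb R^J$ be the $r_J$-dimensional subspace that corresponds to $T_wS_J$. The complex span $R_w+iR_w\subset\mathbb C^J$ has complex dimension $r_J$, and $T_wW_J$ is a complex subspace of dimension $r_J$ that contains $T_wS_J$. Hence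
\begin{equation}\label{eq:tangent}
T_wW_J=\{(iw_j\xi_j)_j:\xi\in R_w+iR_w\}.
\end{equation}
Taking real $\xi$ in \eqref{eq:tangent}, we obtain for any finite set $\mathcal G$ of generators of $\mathfrak q_J$
\begin{equation}\label{eq:R}
R_w=\Bigl\{\xi\in\mathbb R^J:\sum_{j\in J}w_j\,\partial_jQ(w)\,\xi_j=0\ \text{for all }Q\in\mathcal G\Bigr\}\qquad(w\in S_J^1).
\end{equation}

Formula \eqref{eq:tangent} is the source of the geometry. If $\xi\in R_w$, then $i\xi$ gives the radial vector $(-w_j\xi_j)_j\in T_wW_J$, along which $|w_j|$ decreases when $\xi_j>0$ and increases when $\xi_j<0$. So $W_J$ leaves the closed polydisk to first order in every direction of the form $(-w_j\xi_j)_j$, $0\neq\xi\in R_w$, exactly when no such $\xi$ has all entries nonnegative. Define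
\[
M_J=\{w\in S_J^1:R_w\cap[0,\infty)^J=\{0\}\},\qquad\mathcal F=\{J\neq\emptyset:M_J\neq\emptyset\}.
\]
In Example~\ref{ex:circle}, $R_w$ is spanned by $(1,-1)$ for $J=\{1,2\}$. In Example~\ref{ex:curve} with $J=\{1,2\}$, the angular velocity of $b(s)$ along $|s|=1$ is $sb'(s)/b(s)=15/|4s-1|^2\le\frac53$, so $R_w$ is spanned by a vector $(1,\xi_2)$ with $\xi_2\le\frac53-2<0$.

\begin{lemma}\label{lem:M}
The set $M_J$ is semialgebraic and open in $S_J$, the set $\overline{M_J}\setminus M_J$ is not Zariski dense in $W_J$, and $c_J\ge1$ for $J\in\mathcal F$.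
\end{lemma}

\begin{proof}
By \eqref{eq:R} and (S1), $M_J$ is semialgebraic. Let $w_l\to w$ in $S_J^1$ with $w_l\notin M_J$, and choose $\xi_l\in R_{w_l}\cap[0,\infty)^J$ with $|\xi_l|=1$. By \eqref{eq:R} a limit point $\xi$ lies in $R_w\cap[0,\infty)^J$ and $|\xi|=1$, so $w\notin M_J$. Thus $M_J$ is open in $S_J^1$, hence in $S_J$. If $M_J\neq\emptyset$, then $\dim_{\mathbb R}(\overline{M_J}\setminus M_J)<r_J$ by (S3), and Lemma~\ref{lem:dim} applies. If $w\in M_J$, then $R_w\ne\mathbb R^J$, so $r_J<|J|$.
\end{proof}

\subsection{Almost every point of $K$ lies over some $M_J$}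
The hypothesis $V\cap\mathbb D^n=\emptyset$ forbids vectors in $R_w$ with all entries \emph{positive}, whereas $M_J$ forbids nonzero vectors with all entries \emph{nonnegative}. The gap is closed by dropping coordinates. In Example~\ref{ex:line}, at $w=(1,s)$ with $|s|=1$, the space $R_w$ for $\{1,2\}$ is spanned by $(0,1)$, and one has to pass to $J=\{1\}$. The following lemma is the only place where the construction uses $V\cap\mathbb D^n=\emptyset$, apart from $d\le n-1$.

\begin{lemma}\label{lem:cover}
The set $E=K\setminus\bigcup_{J\in\mathcal F}\pi_J^{-1}(M_J)$ is thin.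
\end{lemma}

\begin{proof}
Let $T$ be the union of $V\cap\{\Delta=0\}$ and the sets $V\cap\pi_J^{-1}(S_J\setminus S_J^1)$, $J\neq\emptyset$. It is thin by \eqref{eq:thinpull} and \eqref{eq:S1}. We show that $E\subset T$. Let $x\in K\setminus T$ and $B=\{j:|x_j|=1\}$; then $B\neq\emptyset$ because $x\notin\mathbb D^n$. For $\emptyset\neq J\subset B$ we have $x_J\in W_J\cap\mathbb T^J=S_J$, so $x_J\in S_J^1$, and $\pi_J(T_xV)=T_{x_J}W_J$ by Lemma~\ref{lem:coords}(c). Let $R=R_{x_B}\subset\mathbb R^B$.

We claim that $R\cap(0,\infty)^B=\emptyset$. Suppose that $\xi\in R$ has all entries positive. By \eqref{eq:tangent}, $(-x_j\xi_j)_{j\in B}\in T_{x_B}W_B$, and this vector is the projection of some $v\in T_xV$. Let $y(\tau)$ be a smooth curve in $V^\circ$ with $y(0)=x$, $y'(0)=v$. For small $\tau>0$ we have $|y_j(\tau)|^2=1-2\tau\xi_j+o(\tau)<1$ for $j\in B$, and $|y_j(\tau)|<1$ for $j\notin B$ by continuity. So $y(\tau)\in V\cap\mathbb D^n$, a contradiction.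

The subspace $R$ and the open convex cone $(0,\infty)^B$ are disjoint, so a hyperplane separates them (Gordan's theorem): there is $\alpha\neq0$ in $\mathbb R^B$ such that $\alpha\cdot\xi$ is bounded above on $R$ and bounded below on the cone. This forces $\alpha\perp R$ and $\alpha\in[0,\infty)^B$. Let $J=\{j\in B:\alpha_j>0\}\neq\emptyset$. Both $T_{x_B}W_B$ and $T_{x_J}W_J$ are projections of $T_xV$, so the second is the projection of the first. By \eqref{eq:tangent}, $R_{x_J}+iR_{x_J}=R'+iR'$, where $R'$ is the projection of $R$ to $\mathbb R^J$; taking real parts, $R_{x_J}=R'$. Every $\xi\in R'$ satisfies $\sum_{j\in J}\alpha_j\xi_j=0$ with all $\alpha_j>0$, so $R'\cap[0,\infty)^J=\{0\}$. Hence $x_J\in M_J$ and $x\notin E$.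
\end{proof}

\subsection{Near $M_J$ the variety leaves the polydisk at linear speed}
For $w\in\mathbb C^J$ let
\[
\mu_J(w)=\max_{j\in J}\,\max(|w_j|-1,0)
\]
be the distance from $w$ to $\overline{\mathbb D}^J$.

\begin{lemma}\label{lem:linear}
Let $w_0\in M_J$. There are $\rho>0$ and $C$ such that every $w\in W_J$ with $|w-w_0|\le\rho$ satisfies $\operatorname{dist}(w,M_J)\le C\mu_J(w)$, and $w\in M_J$ if $\mu_J(w)=0$. Consequently, for every compact set $M'\subset M_J$ there is $\Gamma\ge1$ such that $w\in W_J$ and $\operatorname{dist}(w,M')\le1/\Gamma$ imply $\operatorname{dist}(w,M_J)\le\Gamma\mu_J(w)$.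
\end{lemma}

Both defining conditions of $M_J$ are needed. In Example~\ref{ex:point}, where $S_J$ is too small, the distance to $S_J$ can be of order $\sqrt{\mu_J}$. For $W=\{w_1=w_2\}$, where $R_w$ is spanned by $(1,1)$, the points $(s,s)$ with $|s|<1$ have $\mu_J=0$ and are not in the torus.

\begin{proof}
Use the local coordinates $\zeta$ given by $w_j=w_{0,j}e^{i\zeta_j}$. In them $w_0$ is the origin, $\mathbb T^J$ becomes $\mathbb R^J$, and $\log|w_j|=-\operatorname{Im}\zeta_j$. Let $R=R_{w_0}$, $R^{\mathbb C}=R+iR$, and let $\Pi:\mathbb C^J\to R^{\mathbb C}$ be the complex linear extension of a linear projection $\mathbb R^J\to R$. By \eqref{eq:tangent} the tangent space of $W_J$ at $0$ is $R^{\mathbb C}$. So near $0$, $W_J$ is a graph $\{s+G(s):s\in R^{\mathbb C},\ |s|<\rho_1\}$ with $G$ holomorphic, $\Pi G=0$, $G(0)=0$, $dG(0)=0$.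

Near $0$, $S_J$ is a submanifold of $\mathbb R^J$ with tangent space $R$, and it coincides with $M_J$ by Lemma~\ref{lem:M}. So $\Pi$ maps a neighborhood of $0$ in $M_J$ diffeomorphically onto a neighborhood of $0$ in $R$. A point $\zeta$ of that neighborhood lies on the graph, so $\zeta=s+G(s)$ with $s=\Pi\zeta$. Thus, after shrinking $\rho_1$: \emph{for real $s\in R$, $|s|<\rho_1$, the point $s+G(s)$ is real and represents a point of $M_J$.}

Let $c_0=\min\{\max_j(-\xi_j):\xi\in R,\ |\xi|=1\}$, and $c_0=1$ if $R=0$. If $\max_j(-\xi_j)\le0$, then $\xi\in R\cap[0,\infty)^J=\{0\}$; so $c_0>0$. Shrink $\rho_1$ so that $\|dG\|\le c_0/2$ on the convex set $\{|s|<\rho_1\}$. Let $w$ correspond to $\zeta=s+G(s)$, with $s=s'+is''$, $s',s''\in R$. Then $|s'|\le|s|<\rho_1$, $G(s')$ is real, and $|G(s)-G(s')|\le\frac{c_0}2|s''|$. Therefore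
\[
\log|w_j|=-s''_j-\operatorname{Im}\bigl(G(s)-G(s')\bigr)_j\ge-s''_j-\tfrac{c_0}2|s''| ,
\]
and, since $\max(\rho-1,0)\ge\log\rho$ for $\rho>0$, we get $\mu_J(w)\ge\max_j\log|w_j|\ge\frac{c_0}2|s''|$. The point $w'$ that corresponds to $s'+G(s')$ lies in $M_J$, and $|w-w'|\le C|s''|\le2Cc_0^{-1}\mu_J(w)$. If $\mu_J(w)=0$, then $w=w'$. Choose $\rho$ so that $W_J\cap\{|w-w_0|\le\rho\}$ lies in the graph.

For the last statement cover $M'$ by finitely many balls with centers $w_0\in M'$ and radii $\rho(w_0)/2$, and let $\Gamma$ be the maximum of $1$ and the corresponding numbers $C(w_0)$ and $2/\rho(w_0)$.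
\end{proof}

\section{The polynomial $h$ and polynomial control of constants}\label{sec:uniform}

By Lemmas~\ref{lem:M} and \ref{lem:cover} and by \eqref{eq:thinpull}, the union of $E$ and the sets $V\cap\pi_J^{-1}(\overline{M_J}\setminus M_J)$, $J\in\mathcal F$, is thin. Choose a polynomial outside $\mathfrak q$ that vanishes on it, multiply it by $\Delta$, and normalize. We obtain $h\in\mathcal P_n\setminus\mathfrak q$ such that
\begin{enumerate}
\item[(h1)] $\Delta$ divides $h$, and $|h|\le1$ on $2\overline{\mathbb D}^n$;
\item[(h2)] $h=0$ on $E$;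
\item[(h3)] $h=0$ on $V\cap\pi_J^{-1}(\overline{M_J}\setminus M_J)$ for every $J\in\mathcal F$.
\end{enumerate}
Put $V^*=V\setminus\{h=0\}$, which is dense in $V$, and $K^*=K\setminus\{h=0\}$.

The sets $K^*\cap\pi_J^{-1}(M_J)$, $J\in\mathcal F$, cover $K^*$ by (h2). Each is open in $K^*$: if $x_J\in M_J$ and $y\in K$ is near $x$, then $y_J\in W_J$ is near $x_J$ and $\mu_J(y_J)=0$, so $y_J\in M_J$ by Lemma~\ref{lem:linear}. Each is closed in $K^*$ by (h3). Fix a total order $\prec$ on $\mathcal F$ and put
\[
K_J=\bigl(K^*\cap\pi_J^{-1}(M_J)\bigr)\setminus\bigcup_{J'\prec J}\pi_{J'}^{-1}(M_{J'}),\qquad K_J(t)=K_J\cap\{|h|\ge t\}\quad(t>0).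
\]
The $K_J$ are semialgebraic, open and closed in $K^*$, and they partition $K^*$. So the $K_J(t)$ are closed in the compact set $K\cap\{|h|\ge t\}$ and partition it, and $\pi_J(K_J(t))$ is a compact subset of $M_J$.

For each fixed $t$, compactness separates the $K_J(t)$ and gives the constant in Lemma~\ref{lem:linear}. But $t$ has to tend to $0$ with $\varepsilon$, since it is the smallness of $h^N$ on $\{|h|\le 2t\}$ that makes this region harmless. All gains in the final count are powers of $\varepsilon$, so the constants may grow only like powers of $1/t$. This is what (S5) provides.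

\begin{lemma}\label{lem:sep}
There are integers $b\ge a\ge1$ such that for all small $t>0$:
\begin{enumerate}
\item[(1)] $\operatorname{dist}(K_J(t),K_{J'}(t))\ge2t^a$ for distinct $J,J'\in\mathcal F$;
\item[(2)] if $J\in\mathcal F$, $w\in W_J$ and $\operatorname{dist}(w,\pi_J(K_J(t)))\le t^a$, then $\operatorname{dist}(w,M_J)\le t^{-a}\mu_J(w)$;
\item[(3)] if $x\in V$, $|x|\le1+t^b$ and $|h(x)|\ge t$, then $\operatorname{dist}(x,K_J(t))<t^a$ for some $J\in\mathcal F$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Sigma$ be the set of pairs $(t,\Gamma)\in(0,1)\times[1,\infty)$ for which (1) and (2) hold with $1/\Gamma$ in place of $t^a$ and $\Gamma$ in place of $t^{-a}$. Condition (1) reads: $|x-y|\ge2/\Gamma$ for all $x\in K_J(t)$, $y\in K_{J'}(t)$. Condition (2) reads: for all $w\in W_J$, $x\in K_J(t)$ with $|w-x_J|\le1/\Gamma$ and all $\tau>0$ there is $w'\in M_J$ with $|w-w'|\le\Gamma\mu_J(w)+\tau$. So $\Sigma$ is semialgebraic by (S1). If $(t,\Gamma)\in\Sigma$ and $\Gamma'>\Gamma$, then $(t,\Gamma')\in\Sigma$. For each $t$ some $(t,\Gamma)$ lies in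 $\Sigma$, because the $K_J(t)$ are disjoint compact sets and Lemma~\ref{lem:linear} applies to $M'=\pi_J(K_J(t))$. Hence $t\mapsto\inf\{\Gamma:(t,\Gamma)\in\Sigma\}$ is a finite semialgebraic function. By (S5) it is less than $t^{-a}$ for some integer $a\ge1$ and all small $t$, and then $(t,t^{-a})\in\Sigma$.

Fix $a$, and let $\Sigma'$ be the semialgebraic set of pairs $(t,\Gamma)$ for which (3) holds with $1/\Gamma$ in place of $t^b$. It is again stable under increasing $\Gamma$. For each $t$ some $(t,\Gamma)$ lies in $\Sigma'$. Otherwise there are points $x_l\in V$ with $|x_l|\le1+1/l$, $|h(x_l)|\ge t$, and distance at least $t^a$ from every $K_J(t)$; a limit point lies in $K\cap\{|h|\ge t\}=\bigcup_JK_J(t)$, which is a contradiction. As before, $(t,t^{-b})\in\Sigma'$ for small $t$ and every large integer $b$; take $b\ge a$.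
\end{proof}

\section{Splitting $h^N$ on $V$}\label{sec:splitting}

\subsection{Scales}
Let $\sigma=\frac1{4n}$, and for small $\varepsilon\in(0,1)$ put
\[
t=\varepsilon^{\sigma/b},\qquad\eta=t^b=\varepsilon^\sigma,\qquad\delta=\varepsilon^{1-\sigma}.
\]
Then $\varepsilon\le\eta\le1$ and $\varepsilon\le\delta\le1$. The room $\eta$ for the idle variables is a small power of $\varepsilon$, as Example~\ref{ex:line} requires; $t$ is tied to $\eta$ by Lemma~\ref{lem:sep}(3); and $\delta$ is slightly larger than $\varepsilon$ in order to absorb the constant in Lemma~\ref{lem:sep}(2):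
\begin{equation}\label{eq:absorb}
t^{-a}\varepsilon=\varepsilon^{1-a\sigma/b}\le\delta .
\end{equation}
Fix an integer $N$, independent of $\varepsilon$, with $\frac\sigma b(2N-2-2d)\ge4n^2+n+1$. Then
\begin{equation}\label{eq:N}
t^{2N-2-2d}\le\varepsilon^{4n^2+n+1}.
\end{equation}

Let $V_\eta=V\cap(1+\eta)\mathbb D^n$ and $V^*_\eta=V_\eta\cap V^*$. By Lemma~\ref{lem:coords}(b), $V^*_\eta$ is a closed complex submanifold of $(1+\eta)\mathbb D^n\setminus\{h=0\}$, hence Stein, and $\nu_\emptyset(V^*_\eta)\le C$ by Lemma~\ref{lem:coords}(d). For $J\in\mathcal F$ let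
\[
O_J=\{x\in V_\eta:|h(x)|>t,\ \operatorname{dist}(x,K_J(t))<t^a\}.
\]
These sets are open in $V_\eta$, pairwise disjoint by Lemma~\ref{lem:sep}(1), and they cover $V_\eta\cap\{|h|>t\}$ by Lemma~\ref{lem:sep}(3).

\subsection{The pieces}
On $\{|h|>t\}$ the functions $1_{O_J}h^N$ are already holomorphic and add up to $h^N$. To make them holomorphic on all of $V^*_\eta$, we cut them off where $|h|$ is comparable to $t$ and correct by solving $\bar\partial$; the correction is small because $h^N$ is small where the cutoff takes place.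

\begin{proposition}\label{prop:split}
There are functions $f_J\in\mathcal O(V^*_\eta)$, $J\in\mathcal F\cup\{\emptyset\}$, with $\sum_Jf_J=h^N$, such that
\begin{equation}\label{eq:f0}
\int_{V^*_\eta}|f_\emptyset|^2d\nu_\emptyset\le C\varepsilon^{4n^2+n+1},
\end{equation}
and such that for $J\in\mathcal F$ we have $f_J=g_J-u_J$ with $|g_J|\le1_{O_J}$ and
\begin{equation}\label{eq:uJ}
\int_{V^*_\eta}|u_J|^2d\nu_J\le C\varepsilon^{4n^2+n+1}.
\end{equation}
\end{proposition}

\begin{proof}
Fix $\chi\in C^\infty(\mathbb R,[0,1])$ with $\chi=0$ on $(-\infty,2]$ and $\chi=1$ on $[4,\infty)$, and put $g_J=1_{O_J}\chi(|h|^2/t^2)h^N$ for $J\in\mathcal F$. On $V^*_\eta\cap\{|h|>t\}$ the function $1_{O_J}$ is locally constant, and on $\{|h|<\sqrt2\,t\}$ we have $g_J=0$. So $g_J$ is smooth on $V^*_\eta$, $|g_J|\le1_{O_J}$, and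
\[
\bar\partial g_J=1_{O_J}\,\chi'(|h|^2/t^2)\,t^{-2}h^{N+1}\,\overline{dh}
\]
is supported in $\{\sqrt2\,t\le|h|\le2t\}$.

Apply Lemma~\ref{lem:dbar} on $V^*_\eta$ with $\Omega=dz_{I_\emptyset}$, $\beta=\bar\partial g_J$ and
\[
\psi=\sum_{j=1}^n|z_j|^2+|h|^2+d\log|h|^2 .
\]
Each term has a purpose. The last is pluriharmonic on $V^*$ and will convert $\nu_\emptyset$ into $\nu_J$. The first makes $\psi$ strictly psh. The second gives $\omega=i\partial\bar\partial\psi\ge i\,dh\wedge\overline{dh}$; if $\omega=i\sum d\zeta_j\wedge d\bar\zeta_j$ and $dh=\sum h_jd\zeta_j$ at a point, this says $|\sum h_j\xi_j|^2\le\sum|\xi_j|^2$ for all $\xi$, so $|\overline{dh}|_\omega^2=\sum|h_j|^2\le1$. On $V^*_\eta\subset2\overline{\mathbb D}^n$ we have $e^{-4n-1}|h|^{-2d}\le e^{-\psi}\le|h|^{-2d}$. We obtain $u_J$ with $\bar\partial u_J=\bar\partial g_J$ and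
\[
\int_{V^*_\eta}|u_J|^2|h|^{-2d}d\nu_\emptyset\le C\,t^{-4}(2t)^{2N+2-2d}\,\nu_\emptyset(V^*_\eta)\le Ct^{2N-2-2d}\le C\varepsilon^{4n^2+n+1},
\]
using \eqref{eq:N}. Lemma~\ref{lem:coords}(e) now gives \eqref{eq:uJ}, and $|h|\le1$ gives the same bound for $\int|u_J|^2d\nu_\emptyset$. The function $f_J=g_J-u_J$ satisfies $\bar\partial f_J=0$, so it is holomorphic after a change of $u_J$ on a null set.

Put $f_\emptyset=h^N-\sum_{J\in\mathcal F}f_J=(h^N-\sum_Jg_J)+\sum_Ju_J$. Since the $O_J$ partition $V_\eta\cap\{|h|>t\}$ and $\chi(|h|^2/t^2)=0$ for $|h|\le t$, we have $\sum_Jg_J=\chi(|h|^2/t^2)h^N$. So $h^N-\sum_Jg_J$ vanishes where $|h|\ge2t$ and is bounded by $(2t)^N$. Since $t^{2N}\le t^{2N-2-2d}$, \eqref{eq:f0} follows. If $\mathcal F=\emptyset$, then $|h|\le t$ on $V_\eta$, all sums are empty, and $f_\emptyset=h^N$ satisfies \eqref{eq:f0} for the same reason; this is the situation of Example~\ref{ex:point}.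
\end{proof}

\section{Extending the pieces}\label{sec:end}

For $J\in\mathcal F\cup\{\emptyset\}$ let
\[
X_J=\{z:|z_j|<1+\varepsilon\ \text{for }j\in J,\ \ |z_j|<1+\eta\ \text{for }j\notin J\}.
\]
Then $(1+\varepsilon)\mathbb D^n\subset X_J\subset(1+\eta)\mathbb D^n$, so $f_J$ is defined on $V^*\cap X_J$.

\subsection{The weight}
Fix $J\in\mathcal F$ and write $r=r_J$, $c=c_J$, $I=I_J$, $I'=I'_J$, $P_k=P^J_k$. Let $M=\overline{M_J}$, a nonempty compact subset of $W_J\cap\mathbb T^J$. We need a psh function $\varphi$ on $X_J$ that is bounded below within distance $\delta$ of $M$, so that $f_J$ has small weighted norm, and very negative at larger distances, so that the extension is forced to decay. For a single point $w\in\mathbb T^J$, the functions $\delta/(1+2\delta-\bar w_jz_j)$, modeled on Example~\ref{ex:circle}, do this. For the set $M$ no explicit holomorphic function is at hand, but a maximum of pluriharmonic functions is psh, and this is all that Proposition~\ref{prop:ext} requires. Put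
\[
\varphi(z)=4n\,\max_{w\in M}\,\sum_{j\in J}\log\frac{\delta}{|1+2\delta-\bar w_jz_j|}\qquad(z\in X_J).
\]
For $z\in X_J$, $w\in M$, $j\in J$,
\begin{equation}\label{eq:kernel}
\delta\le2\delta-\varepsilon\le|1+2\delta-\bar w_jz_j|\le5 .
\end{equation}
So each logarithm is pluriharmonic in $z$, nonpositive, and jointly continuous in $(z,w)$. As $M$ is compact, $\varphi$ is continuous and psh on $X_J$.

\begin{lemma}\label{lem:weight}
\begin{enumerate}
\item[(a)] $e^{-\varphi}\le C\delta^{-4n^2}$ on $X_J$.
\item[(b)] $e^{-\varphi}\le3^{4n^2}$ on $O_J\cap X_J$.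
\item[(c)] $\nu_J(O_J\cap X_J)\le C\delta^r$.
\item[(d)] $e^{\varphi}\prod_{k\in J\setminus I'}\bigl(1+|P_k|^2/\delta^2\bigr)^2\le C$ on $X_J$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:kernel}, $e^{-\varphi}\le(5/\delta)^{4n|J|}\le(5/\delta)^{4n^2}$.

(b) Let $x\in O_J\cap X_J$. Then $x_J\in W_J$, $\operatorname{dist}(x_J,\pi_J(K_J(t)))<t^a$ and $\mu_J(x_J)\le\varepsilon$. By Lemma~\ref{lem:sep}(2) and \eqref{eq:absorb}, $\operatorname{dist}(x_J,M_J)\le\delta$. So there is $w\in M$ with $|x_J-w|\le\delta$. For $j\in J$ we get $|1+2\delta-\bar w_jx_j|\le2\delta+|1-\bar w_jx_j|=2\delta+|w_j-x_j|\le3\delta$, and so $\varphi(x)\ge-4n|J|\log3$.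

(c) With $x$ and $w$ as in (b), $\bigl||x_j|-1\bigr|\le|x_j-w_j|\le\delta$ for $j\in I'\subset J$. So $\pi_I(O_J\cap X_J)$ lies in a product of $r$ annuli of area $4\pi\delta$ and $d-r$ disks of radius $2$. Apply Lemma~\ref{lem:coords}(d); note that $O_J\subset V^*$.

(d) Let $z\in X_J$, let $w\in M$ attain the maximum in $\varphi(z)$, and let $\tau=|z_J-w|=|z_j-w_j|$ for a suitable $j\in J$. By \eqref{eq:kernel},
\[
\tau=|1-\bar w_jz_j|\le|1+2\delta-\bar w_jz_j|+2\delta\le3|1+2\delta-\bar w_jz_j| .
\]
All factors $\delta/|1+2\delta-\bar w_{j'}z_{j'}|$ are at most $1$, and the $j$th is at most $3\delta/\tau$, so $e^{\varphi(z)}\le\min(1,3\delta/\tau)^{4n}$. For $k\in J\setminus I'$ the polynomial $P_k\in\mathfrak q_J$ depends only on $z_J$ and vanishes at $w\in W_J$, so $|P_k(z)|\le C\tau$. There are $c\le n$ such $k$, so the product in (d) is at most $C(1+\tau/\delta)^{4n}$. Finally $\min(1,3/y)(1+y)\le4$ for $y\ge0$: for $y\le3$ because $1+y\le4$, and for $y\ge3$ because $3+3/y\le4$.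
\end{proof}

Part (d) is where the adapted choice of the $P^J_k$ is used: an equation that involved variables outside $J$ would not be small near $\pi_J^{-1}(M)$. It also explains the factor $4n$, which plays the role of the exponent $2$ in Example~\ref{ex:circle}.

\subsection{The count}

\begin{proposition}\label{prop:pieces}
For each $J\in\mathcal F\cup\{\emptyset\}$ there is $F_J\in\mathcal O(X_J)$ with $F_J=\Delta_Jf_J$ on $V^*\cap X_J$ and $\|F_J\|_{H^2}^2\le C\varepsilon^{1/2}$.
\end{proposition}

\begin{proof}
Let $J=\emptyset$. Apply Proposition~\ref{prop:ext} with $\varphi=0$ and all $\delta_k=1$. The factors $(1+|P^\emptyset_k|^2)^{-2}$ are bounded below on $2\overline{\mathbb D}^n$, so \eqref{eq:f0} gives $\int_{X_\emptyset}|F_\emptyset|^2d\mathcal L\le C\varepsilon^{4n^2+n+1}$. By Lemma~\ref{lem:volume} and $\eta\ge\varepsilon$, $\|F_\emptyset\|_{H^2}^2\le C\varepsilon^{-n}\varepsilon^{4n^2+n+1}\le C\varepsilon$.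

Let $J\in\mathcal F$, with the notation above. From $|f_J|^2\le2\cdot1_{O_J}+2|u_J|^2$, Lemma~\ref{lem:weight}(b),(c) for the first term, and Lemma~\ref{lem:weight}(a), \eqref{eq:uJ} and $\delta\ge\varepsilon$ for the second, we get
\[
\int_{V^*\cap X_J}|f_J|^2e^{-\varphi}d\nu_J\le C\bigl(\delta^r+\delta^{-4n^2}\varepsilon^{4n^2+n+1}\bigr)\le C\bigl(\delta^r+\varepsilon^{n+1}\bigr).
\]
Apply Proposition~\ref{prop:ext} with $\delta_k=\delta$ for the $c$ indices $k\in J\setminus I'$ (they lie outside $I$ because $I\cap J=I'$) and $\delta_k=1$ for $k\notin I\cup J$. By Lemma~\ref{lem:weight}(d) and the boundedness of the $P_k$ on $2\overline{\mathbb D}^n$, the weight on the left side is at least $1/C$ on $X_J$. Hence $\int_{X_J}|F_J|^2d\mathcal L\le C\delta^{2c}(\delta^r+\varepsilon^{n+1})$, and by Lemma~\ref{lem:volume}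
\[
\|F_J\|_{H^2}^2\le C\varepsilon^{-|J|}\eta^{-(n-|J|)}\delta^{2c+r}+C\varepsilon^{-n}\varepsilon^{n+1}.
\]
The second term is $C\varepsilon$. Since $|J|=c+r$, the first is $C\varepsilon^\gamma$ with
\[
\gamma=-(c+r)-\sigma(n-c-r)+(1-\sigma)(2c+r)=c(1-\sigma)-\sigma n\ge1-\sigma(n+1)\ge\tfrac12 ,
\]
where we used $c\ge1$ (Lemma~\ref{lem:M}) and $\sigma(n+1)=\frac{n+1}{4n}\le\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime} for $d\ge1$]
Each $\Delta/\Delta_J$ is a polynomial that does not depend on $\varepsilon$. Put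
\[
F_\varepsilon=\sum_{J\in\mathcal F\cup\{\emptyset\}}\frac{\Delta}{\Delta_J}\,F_J\in\mathcal O((1+\varepsilon)\mathbb D^n).
\]
By Proposition~\ref{prop:pieces}, $\|F_\varepsilon\|_{H^2}\le C\varepsilon^{1/4}$, and on $V^*\cap(1+\varepsilon)\mathbb D^n$ we have $F_\varepsilon=\Delta\sum_Jf_J=\Delta h^N$. Since $V^*$ is dense in $V$, this holds on $V\cap(1+\varepsilon)\mathbb D^n$. The polynomial $f=\Delta h^N$ does not depend on $\varepsilon$, and $f\in[\mathfrak q]$ by Lemma~\ref{lem:vanishing}. As $\mathfrak q$ is prime and $\Delta,h\notin\mathfrak q$, we have $f\notin\mathfrak q$.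
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
An associated prime $\mathfrak p$ of a proper closed ideal is closed by Lemma~\ref{lem:primes}. If $Z(\mathfrak p)\cap\mathbb D^n$ were empty, Theorem~\ref{thm:prime} would give an element of $([\mathfrak p]\cap\mathcal P_n)\setminus\mathfrak p$.
\end{proof}

\section{The closure of an arbitrary ideal}\label{sec:B}

We prove Theorem~\ref{thm:B}. Taking the closure does not change an ideal locally at the points of $\mathbb D^n$, and by Theorem~\ref{thm:A} a closed ideal is determined by its localizations at these points.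

For $\lambda\in\mathbb C^n$ let $\mathfrak m_\lambda$ be the maximal ideal of polynomials that vanish at $\lambda$ and let $\mathcal P_\lambda$ be the localization of $\mathcal P_n$ at $\mathfrak m_\lambda$. Let $\mathcal I'$ be the right side of the formula in Theorem~\ref{thm:B} and $\mathfrak p_j=\sqrt{\mathcal I_j}$. Localization commutes with finite intersections; moreover $\mathcal I_j\mathcal P_\lambda\cap\mathcal P_n=\mathcal I_j$ if $\mathfrak p_j\subset\mathfrak m_\lambda$, because $\mathcal I_j$ is primary, and $\mathcal I_j\mathcal P_\lambda=\mathcal P_\lambda$ otherwise. So $\mathcal I\mathcal P_\lambda\cap\mathcal P_n$ is the intersection of the $\mathcal I_j$ with $\mathfrak p_j\subset\mathfrak m_\lambda$, that is, with $\lambda\in Z(\mathcal I_j)$. Intersecting over $\lambda\in\mathbb D^n$ gives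
\begin{equation}\label{eq:local}
\mathcal I'=\bigcap_{\lambda\in\mathbb D^n}(\mathcal I\mathcal P_\lambda\cap\mathcal P_n).
\end{equation}

\emph{Step 1: if the functionals $f\mapsto\partial^\alpha f(\lambda)$, $\lambda\in\mathbb D^n$, are $\tau$-continuous, the $\tau$-closure of $\mathcal I$ is contained in $\mathcal I'$.} Let $\lambda\in\mathbb D^n$ and $k\ge1$. The linear map $f\mapsto(\partial^\alpha f(\lambda))_{|\alpha|<k}$, where $|\alpha|=\alpha_1+\dots+\alpha_n$, is $\tau$-continuous, has finite-dimensional target, and has kernel $\mathfrak m_\lambda^k$. The image of $\mathcal I$ is a linear subspace, hence closed, so its preimage $\mathcal I+\mathfrak m_\lambda^k$ is $\tau$-closed. Thus an element $f$ of the $\tau$-closure of $\mathcal I$ lies in $\mathcal I+\mathfrak m_\lambda^k$ for all $k$. By Krull's intersection theorem, the powers of the maximal ideal of a Noetherian local ring intersect in $0$; applied to $\mathcal P_\lambda/\mathcal I\mathcal P_\lambda$ (if this ring is nonzero) it gives $f\in\mathcal I\mathcal P_\lambda$. By \eqref{eq:local},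 $f\in\mathcal I'$. For the $H^2$ topology this says $\mathcal J\subset\mathcal I'$, where $\mathcal J=[\mathcal I]\cap\mathcal P_n$.

\emph{Step 2: $\mathcal J=\mathcal I'$.} The set $\mathcal J$ is an ideal because $[\mathcal I]$ is a submodule, and it is closed because $[\mathcal J]\subset[\mathcal I]$. For $\lambda\in\mathbb D^n$, Step~1 and \eqref{eq:local} give $\mathcal I\subset\mathcal J\subset\mathcal I'\subset\mathcal I\mathcal P_\lambda$, so $\mathcal J\mathcal P_\lambda=\mathcal I\mathcal P_\lambda$. We have $\mathcal J=\bigcap_{\lambda\in\mathbb D^n}(\mathcal J\mathcal P_\lambda\cap\mathcal P_n)$: if $\mathcal J=\mathcal P_n$ both sides are $\mathcal P_n$, and otherwise all algebraic components of $Z(\mathcal J)$ meet $\mathbb D^n$ by Theorem~\ref{thm:A}, so this is \eqref{eq:local} for $\mathcal J$. Hence $\mathcal J=\bigcap_{\lambda\in\mathbb D^n}(\mathcal I\mathcal P_\lambda\cap\mathcal P_n)=\mathcal I'$.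

\emph{Step 3: statements (i) and (ii).} If all components meet $\mathbb D^n$, then $\mathcal I'=\mathcal I$, so $\mathcal I$ is closed; the converse is Theorem~\ref{thm:A}. Since $[\mathcal I]$ is a closed submodule and the polynomials are dense, $\mathcal I$ is dense if and only if $1\in[\mathcal I]$, that is, $\mathcal I'=\mathcal P_n$. As the $\mathcal I_j$ are proper, this holds if and only if no $Z(\mathcal I_j)$ meets $\mathbb D^n$, and $Z(\mathcal I)=\bigcup_jZ(\mathcal I_j)$.

\emph{Step 4: other topologies.} Let $\tau$ be as in the theorem. By Step~2 every element of $\mathcal I'$ is the $H^2$-limit, hence a $\tau$-limit, of a sequence in $\mathcal I$. With Step~1, the $\tau$-closure of $\mathcal I$ is $\mathcal I'$.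

For the examples let $0<p\le2$. On polynomials, $\|f\|_{H^p}^p=\int_{\mathbb T^n}|f|^pd\theta$ and $\|f\|_{A^p}^p=\int_{\mathbb D^n}|f|^pd\mathcal L$, and the topologies are given by the metrics $\|f-g\|^{\min(1,p)}$. H\"older's inequality gives $\|f\|_{H^p}\le\|f\|_{H^2}$. The function $|f|^p$ is subharmonic in each variable. So its means over the tori $\{|z_j|=\rho_j\}$ are nondecreasing in each $\rho_j$, which gives $\|f\|_{A^p}^p\le\pi^n\|f\|_{H^p}^p$; and $|f(\lambda)|^p\le(\pi\rho^2)^{-n}\|f\|_{A^p}^p$ for $|\lambda|\le1-\rho$. Thus convergence in $H^2$ implies convergence in $H^p$, this implies convergence in $A^p$, this implies uniform convergence on compact subsets of $\mathbb D^n$, and by Cauchy's estimates this implies convergence of all derivatives at all points of $\mathbb D^n$. All these topologies are metrizable, so both hypotheses on $\tau$ hold. This completes the proof of Theorem~\ref{thm:B}.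

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{Dem}
Demailly, Ann. Sci. ENS \textbf{15} (1982).

\bibitem{OT}
Ohsawa and Takegoshi, \emph{On the extension of $L^2$ holomorphic functions}, Math. Z. \textbf{195} (1987).

\bibitem{Sub}
\emph{Submodules of the Hardy module in infinitely many variables},
\texttt{http://www.theta.ro/jot/archive/2018-080-002/2018-080-002-004.pdf}.

\end{thebibliography}
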